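\title{Twisted sums of $c_0$ and $C(K)$ for nonseparable scattered compact spaces}

\begin{abstract}
We prove in ZFC that for every nonseparable scattered compact Hausdorff space $K$ there is a nontrivial twisted sum of $c_0$ and $C(K)$. A coherent sequence of partial functions embeds the bounded countably supported functions on $\omega_1$ isometrically into $\ell_\infty/c_0$, and this embedding yields an operator $C(K)\to\ell_\infty/c_0$ with no lifting to $\ell_\infty$. The middle space can be taken of the form $C(L)$ with $L\setminus K$ countable and discrete, there are at least $2^{\omega_1}$ pairwise inequivalent twisted sums, and the method applies to some spaces that are not scattered.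
\end{abstract}

\section{Introduction}\label{sec:intro}

Banach spaces are real, and an \emph{operator} is a bounded linear map. A \emph{twisted sum} of Banach spaces $Y$ and $X$ is a short exact sequence
\[
0\longrightarrow Y\xrightarrow{\;J\;}Z\xrightarrow{\;S\;}X\longrightarrow 0
\]
of a Banach space $Z$ and operators $J,S$; exactness means that $J$ is injective, $S$ is surjective and $J[Y]=\ker S$. Thus $Z$ contains a copy of $Y$ with quotient $X$. The twisted sum is \emph{trivial} if $J[Y]$ is complemented in $Z$, that is, if it is the range of a bounded linear projection. Equivalently, $S$ has a right inverse: an operator $R:X\to Z$ with $SR=\mathrm{id}_X$. Indeed, $S$ maps the kernel of a projection onto $J[Y]$ bijectively onto $X$, and the inverse is bounded by the open mapping theorem; conversely, $\mathrm{id}_Z-RS$ is a projection onto $\ker S$.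

Throughout, $K$ is a compact Hausdorff space and $C(K)$ is the space of continuous real functions on $K$ with the supremum norm. Twisted sums of $c_0$ and $C(K)$ have a topological source. Let $L\supset K$ be compact with $L\setminus K$ countably infinite and discrete. Restriction $C(L)\to C(K)$ is onto by Tietze's theorem, and its kernel is $c_0(L\setminus K)$, because for $g$ vanishing on $K$ the set $\{|g|\ge\varepsilon\}$ is a compact subset of the discrete set $L\setminus K$. This twisted sum is trivial exactly when there is an \emph{extension operator}, an operator $E:C(K)\to C(L)$ with $(Ef)|_K=f$. So the question is in part whether functions on $K$ can be extended linearly over countably many added isolated points.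

The Cantor--Bendixson derivatives of a space $\mathcal X$ are defined by $\mathcal X^{(0)}=\mathcal X$, by letting $\mathcal X^{(\alpha+1)}$ be the set of nonisolated points of $\mathcal X^{(\alpha)}$, and by taking intersections at limit ordinals. The space is \emph{scattered} if some $\mathcal X^{(\alpha)}$ is empty, and the least such $\alpha$ is its \emph{height}. The \emph{weight} of a space is the least cardinality of a base, and $\mathfrak c$ is the cardinality of the continuum. The following is known.
\begin{itemize}
\item (Sobczyk) Every twisted sum of $c_0$ and a separable Banach space is trivial. In particular this holds for $C(K)$ with $K$ metrizable.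
\item (Marciszewski and Plebanek, 2018) Under the Continuum Hypothesis CH, if $K$ is nonseparable and scattered, then there is a nontrivial twisted sum of $c_0$ and $C(K)$.
\item (Correa, announced) Under Martin's Axiom MA and $\neg$CH, the same holds if $K$ is nonseparable, scattered and of weight smaller than $\mathfrak c$.
\end{itemize}
The question posed in \cite{slides} is whether additional axioms are needed: \emph{does it hold in ZFC that for every nonseparable scattered compact space $K$ there is a nontrivial twisted sum of $c_0$ and $C(K)$?} The answer is yes.

\begin{theorem}\label{thm:main}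
Let $K$ be a nonseparable scattered compact Hausdorff space. Then there is a nontrivial twisted sum of $c_0$ and $C(K)$.
\end{theorem}

This is the answer one would guess. Such a $K$ has uncountably many isolated points, and for the simplest space with that property, the one-point compactification of an uncountable discrete set, an almost disjoint family gives a nontrivial twisted sum at once (Section~\ref{sec:model}). The guess needs care, however, since for \emph{separable} nonmetrizable scattered spaces all twisted sums may consistently be trivial (Section~\ref{sec:sharp}). The difficulty is that the almost disjoint family prescribes an operator into $\ell_\infty/c_0$ only on the indicators of isolated points, and it has to be defined on all of $C(K)$. We first shrink the set of isolated points so that it condenses at a single point $p$; then $f-f(p)$ vanishes at all but countably many of them (Section~\ref{sec:main}). What remains is to embed all countably supported bounded functions on $\omega_1$ into $\ell_\infty/c_0$, which is done by a recursion of length $\omega_1$ (Section~\ref{sec:coherent}).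

The method gives more. The middle space can be taken to be a $C(L)$ as above (Theorem~\ref{thm:CL}); there are at least $2^{\omega_1}$ pairwise inequivalent twisted sums; and scatteredness can be relaxed (Theorem~\ref{thm:general} and Corollary~\ref{cor:metrizable}). All our proofs are in ZFC.

\medskip\noindent\textbf{Notation.} An ordinal is the set of smaller ordinals, $\omega=\{0,1,2,\dots\}$, and $\omega_1$ is the first uncountable ordinal; every countable subset of $\omega_1$ is contained in some $\beta<\omega_1$. ``Countable'' includes ``finite''. We write $\mathbf 1_A$ for the indicator of $A$ and $\mathbf 1$ for a constant function $1$. The quotient map is $q:\ell_\infty\to\ell_\infty/c_0$; it satisfies $\|q(u)\|=\limsup_k|u(k)|$, since adding an element of $c_0$ does not change the upper limit and can delete any finite number of coordinates. In the space $\ell_\infty(\omega_1)$ of bounded functions on $\omega_1$ with the supremum norm, $\ell_\infty^c(\omega_1)$ is the subspace of functions with countable support, $e_\alpha=\mathbf 1_{\{\alpha\}}$, and $c_0(\omega_1)$ is the closed linear span of the $e_\alpha$.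

\section{Twisted sums with $c_0$ and liftings}\label{sec:lifting}

We translate the problem into one about operators. An operator $T:X\to\ell_\infty/c_0$ \emph{lifts} if $T=q\Lambda$ for some operator $\Lambda:X\to\ell_\infty$. Let $\operatorname{Ext}(X,c_0)$ be the vector space of operators $X\to\ell_\infty/c_0$ modulo those that lift. Two twisted sums of $c_0$ and $X$, with middle spaces $Z,Z'$ and maps $J,S$ and $J',S'$, are \emph{equivalent} if there is an isomorphism $\theta:Z\to Z'$ with $\theta J=J'$ and $S'\theta=S$. Given $T$, pull the sequence $0\to c_0\to\ell_\infty\to\ell_\infty/c_0\to0$ back along it: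
\[
Z_T=\{(x,u)\in X\oplus_\infty\ell_\infty: Tx=q(u)\},\qquad J(a)=(0,a),\qquad S(x,u)=x,
\]
where $\oplus_\infty$ indicates the maximum norm.

\begin{lemma}\label{lem:pullback}
Let $T,T':X\to\ell_\infty/c_0$ be operators.
\begin{enumerate}
\item[(a)] $0\to c_0\xrightarrow{J}Z_T\xrightarrow{S}X\to0$ is a twisted sum.
\item[(b)] It is trivial if and only if $T$ lifts.
\item[(c)] The twisted sums $Z_T$ and $Z_{T'}$ are equivalent if and only if $T-T'$ lifts.
\item[(d)] Every twisted sum of $c_0$ and $X$ is equivalent to some $Z_T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $Z_T$ is the kernel of the operator $(x,u)\mapsto Tx-q(u)$, so it is closed. The map $S$ is onto because $q$ is onto, and $\ker S=\{(0,u):q(u)=0\}=J[c_0]$.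

(b) The right inverses of $S$ are the maps $x\mapsto(x,\Lambda x)$ where $\Lambda:X\to\ell_\infty$ is an operator with $q\Lambda=T$.

(c) An equivalence $\theta:Z_T\to Z_{T'}$ has the form $\theta(x,u)=(x,\theta_2(x,u))$ with $\theta_2(0,a)=a$ for $a\in c_0$. The operator $(x,u)\mapsto u-\theta_2(x,u)$ from $Z_T$ to $\ell_\infty$ vanishes on $\ker S$, so it equals $\Lambda S$ for a linear $\Lambda:X\to\ell_\infty$, bounded because $S$ is open. Then $q\Lambda x=q(u)-q(\theta_2(x,u))=Tx-T'x$. Conversely, if $T-T'=q\Lambda$, then $(x,u)\mapsto(x,u-\Lambda x)$ is an equivalence.

(d) Let $0\to c_0\xrightarrow{j}Z\xrightarrow{s}X\to0$ be given. The functionals $j(a)\mapsto a(k)$, $k\in\omega$, are uniformly bounded on $j[c_0]$, and their Hahn--Banach extensions form an operator $\rho:Z\to\ell_\infty$ with $\rho j(a)=a$. Since $q\rho$ vanishes on $\ker s$, we have $q\rho=Ts$ for an operator $T$. The map $\theta(z)=(sz,\rho z)$ takes values in $Z_T$ and satisfies $\theta j=J$, $S\theta=s$. If $\theta(z)=0$, then $z=j(a)$ and $a=\rho z=0$. If $(x,u)\in Z_T$ and $sz=x$, then $a=u-\rho z\in c_0$ and $\theta(z+j(a))=(x,u)$. So $\theta$ is bijective, hence an isomorphism.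
\end{proof}

Part (d) is not needed below. It shows that $\operatorname{Ext}(X,c_0)$ classifies twisted sums up to equivalence, so that nothing is lost by looking for an operator that does not lift. The obstruction to lifting is a countability property: an operator into $\ell_\infty$ is a sequence of functionals, and each functional sees only countably many members of a ``disjoint'' family. The families in question are those $(f_\alpha)_{\alpha<\omega_1}$ in $X$ with
\begin{equation}\label{eq:disjoint}
\Big\|\sum_{\alpha\in A}\epsilon_\alpha f_\alpha\Big\|\le1\quad\text{for every finite }A\subset\omega_1\text{ and all signs }\epsilon_\alpha=\pm1.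
\end{equation}
In $C(K)$, condition \eqref{eq:disjoint} holds when $\|f_\alpha\|\le1$ and the sets $\{f_\alpha\ne0\}$ are pairwise disjoint.

\begin{lemma}\label{lem:countable}
If $(f_\alpha)_{\alpha<\omega_1}$ satisfies \eqref{eq:disjoint} and $\Lambda:X\to\ell_\infty$ is an operator, then $\Lambda f_\alpha=0$ for all but countably many $\alpha$.
\end{lemma}

\begin{proof}
Let $\nu_k(x)=(\Lambda x)(k)$, so $\nu_k\in X^*$. For finite $A$ and signs with $\epsilon_\alpha\nu_k(f_\alpha)=|\nu_k(f_\alpha)|$,
\[
\sum_{\alpha\in A}|\nu_k(f_\alpha)|=\nu_k\Big(\sum_{\alpha\in A}\epsilon_\alpha f_\alpha\Big)\le\|\nu_k\|.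
\]
Hence at most $m\|\nu_k\|$ indices satisfy $|\nu_k(f_\alpha)|\ge1/m$. The union of these finite sets over $k\in\omega$ and $m\ge1$ is countable, and $\Lambda f_\alpha=0$ outside it.
\end{proof}

So an operator $T$ with $Tf_\alpha\neq0$ for uncountably many $\alpha$ does not lift.

\section{The model case and what it lacks}\label{sec:model}

Let $A(\omega_1)=\{x_\alpha:\alpha<\omega_1\}\cup\{p\}$ be the one-point compactification of a discrete set of size $\omega_1$. It is scattered of height $2$, and nonseparable since a dense set contains every $x_\alpha$. For continuous $f$ and $\varepsilon>0$ we have $|f(x_\alpha)-f(p)|<\varepsilon$ for all but finitely many $\alpha$, so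
\begin{equation}\label{eq:V}
Vf=(f(x_\alpha)-f(p))_{\alpha<\omega_1}
\end{equation}
defines an operator into $c_0(\omega_1)$, and $V\mathbf 1_{\{x_\alpha\}}=e_\alpha$.

Fix an \emph{almost disjoint} family $\mathcal A=\{A_\alpha:\alpha<\omega_1\}$: infinite subsets of $\omega$ with pairwise finite intersections. (Identify $\omega$ with the finite binary strings, and for $\omega_1$ many infinite binary sequences take the set of their initial segments.) For a finite sum put $\Phi_0(\sum c_\alpha e_\alpha)=q(\sum c_\alpha\mathbf 1_{A_\alpha})$. After deleting finitely many integers the sets involved are disjoint and infinite, so the norm of the right side is $\max|c_\alpha|$, and $\Phi_0$ extends to an isometric embedding of $c_0(\omega_1)$ into $\ell_\infty/c_0$. The operator $T=\Phi_0V$ has $T\mathbf 1_{\{x_\alpha\}}=q(\mathbf 1_{A_\alpha})\ne0$ for every $\alpha$. By Lemma~\ref{lem:countable} it does not lift, and $Z_T$ is nontrivial. The whole mechanism is visible here: $\ell_\infty/c_0$ has room for $\omega_1$ disjoint nonzero elements, and $\ell_\infty$ does not.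

The example has a topological form. The \emph{$\Psi$-space} of $\mathcal A$ is $\omega\cup\{x_\alpha:\alpha<\omega_1\}$, where the integers are isolated and the sets $\{x_\alpha\}\cup(A_\alpha\setminus s)$, $s$ finite, form a base at $x_\alpha$. These sets are compact and open, and almost disjointness gives the Hausdorff property. Let $L_{\mathcal A}$ be the one-point compactification, with added point $p$. Then $K=L_{\mathcal A}\setminus\omega$ is compact with every $x_\alpha$ isolated in it, so $K=A(\omega_1)$. If $E:C(K)\to C(L_{\mathcal A})$ were an extension operator, then $E\mathbf 1_{\{x_\alpha\}}-\mathbf 1_{\{x_\alpha\}\cup A_\alpha}$ would vanish on $K$, its restriction to $\omega$ would lie in $c_0$, and $\Lambda f=(Ef)|_\omega$ would satisfy $\Lambda\mathbf 1_{\{x_\alpha\}}\ne0$ for all $\alpha$, against Lemma~\ref{lem:countable}.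

Two features of $A(\omega_1)$ are special. First, the isolated points accumulate at one point. In the disjoint sum of two copies of $A(\omega_1)$, no single constant $f(p)$ can be subtracted, but one can discard a copy; Section~\ref{sec:main} shows that such a localization is always possible. Second, $Vf$ tends to zero, and this cannot be saved. The ordinal interval $K=[0,\omega_1]$ is compact, scattered (the least element of a nonempty derivative is isolated in it, so the derivatives strictly decrease until empty) and nonseparable. Take $x_\alpha=\alpha+1$ and $p=\omega_1$. For $\omega\le\gamma<\omega_1$ the set $[0,\gamma]$ is clopen and $V\mathbf 1_{[0,\gamma]}$ is the indicator of $\{\alpha:\alpha<\gamma\}$, which lies in $\ell_\infty^c(\omega_1)$ but not in $c_0(\omega_1)$. So $\Phi_0$ has to be replaced by an embedding of $\ell_\infty^c(\omega_1)$.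

\section{An isometric embedding of $\ell_\infty^c(\omega_1)$ into $\ell_\infty/c_0$}\label{sec:coherent}

An almost disjoint family does not tell us where to send a function with infinite support. For the indicator of $\omega\subset\omega_1$, every $q(\mathbf 1_N)$ with $N=\bigcup_{m<\omega}(A_m\setminus s_m)$ and $s_m$ finite is a candidate, and different choices of $(s_m)$ can give sets $N$ that differ on an infinite set. To get a linear map we choose once for each $\beta<\omega_1$: a partial function $g_\beta$ labels integers by ordinals below $\beta$, and a function $v$ supported in $\beta$ is sent to $v\circ g_\beta$. The result must not depend on $\beta$, so $g_\beta$ and $g_\alpha$ must agree on labels below $\alpha$. Exact agreement is impossible, since the sets $g_{\alpha+1}^{-1}(\alpha)$ would then be $\omega_1$ pairwise disjoint nonempty subsets of $\omega$. Agreement up to finite sets is enough in $\ell_\infty/c_0$, and it can be achieved.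

We identify partial functions from $\omega$ to $\omega_1$ with their graphs and write $g=^*g'$ if $g\,\triangle\,g'$ is finite. For an ordinal $\gamma$ let $g^{<\gamma}=\{(k,\xi)\in g:\xi<\gamma\}$, and let $g|_E$ be the restriction of $g$ to $E\subset\omega$. The relation $=^*$ is transitive and preserved by finite unions, $g=^*g'$ implies $g^{<\gamma}=^*g'^{<\gamma}$, and $(g^{<\gamma})^{<\alpha}=g^{<\alpha}$ for $\alpha\le\gamma$.

\begin{lemma}\label{lem:coherent}
There are sets $N_\beta\subset\omega$ and functions $g_\beta:N_\beta\to\beta$, $\beta<\omega_1$, such that
\begin{enumerate}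
\item[(a)] $\omega\setminus N_\beta$ is infinite;
\item[(b)] $g_\beta^{-1}(\alpha)$ is infinite for each $\alpha<\beta$;
\item[(c)] $g_\beta^{<\alpha}=^*g_\alpha$ for each $\alpha<\beta$.
\end{enumerate}
\end{lemma}

Conditions (b) and (c) are the goal, and (a) keeps room for the next label. The first limit stage shows the threat to (a). Up to $\omega$ one has $g_n=\bigcup_{m<n}A_m\times\{m\}$ with disjoint infinite sets $A_m$, whose union may be all of $\omega$. Choosing distinct $k_n\notin A_0\cup\dots\cup A_{n-1}$ and deleting $P=\{k_n:n\in\omega\}$ from the union frees an infinite set, at the cost of at most $m+1$ points of $A_m$. At later limit stages the earlier functions also disagree on finite sets. We then assemble $g_\beta$ in layers along a cofinal sequence $(\beta_n)$, taking the labels in $[\beta_{n-1},\beta_n)$ from $g_{\beta_n}$ and skipping integers in earlier domains.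

\begin{proof}
We use recursion on $\beta$, starting from $N_0=g_0=\emptyset$.

\emph{Successor step.} By (a), split $\omega\setminus N_\beta$ into disjoint infinite sets $A$ and $B$, and put $N_{\beta+1}=N_\beta\cup A$, $g_{\beta+1}=g_\beta\cup(A\times\{\beta\})$. The complement of $N_{\beta+1}$ is $B$, the fiber over $\beta$ is $A$, and the other fibers are those of $g_\beta$; this gives (a) and (b). For (c), $g_{\beta+1}^{<\beta}=g_\beta$, and $g_{\beta+1}^{<\alpha}=g_\beta^{<\alpha}=^*g_\alpha$ for $\alpha<\beta$.

\emph{Limit step.} Choose $0=\beta_0<\beta_1<\cdots$ with supremum $\beta$. For $m<n$, condition (c) gives $g_{\beta_m}=^*g_{\beta_n}^{<\beta_m}$, and therefore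
\begin{equation}\label{eq:absorb}
\text{all but finitely many }k\in N_{\beta_m}\text{ satisfy }k\in N_{\beta_n}\text{ and }g_{\beta_n}(k)<\beta_m.
\end{equation}
Thus $\bigcup_{m\le n}N_{\beta_m}$ exceeds $N_{\beta_n}$ by a finite set and has infinite complement. Choose distinct $k_0,k_1,\dots$ with $k_n\notin\bigcup_{m\le n}N_{\beta_m}$ and let $P=\{k_n:n\in\omega\}$; then $P\cap N_{\beta_m}\subset\{k_i:i<m\}$ is finite. For $n\ge1$ let
\[
Y_n=\{k\in N_{\beta_n}:g_{\beta_n}(k)\ge\beta_{n-1}\},\qquad E_n=Y_n\setminus\Big(P\cup\bigcup_{m<n}N_{\beta_m}\Big).
\]
The sets $E_n$ are pairwise disjoint, since $E_m\subset N_{\beta_m}$ and $E_n\cap N_{\beta_m}=\emptyset$ for $m<n$. Put $N_\beta=\bigcup_{n\ge1}E_n$ and $g_\beta=\bigcup_{n\ge1}g_{\beta_n}|_{E_n}$. As $P\cap N_\beta=\emptyset$, (a) holds.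

Each layer loses finitely many points: $Y_n\setminus E_n$ is finite, because $Y_n\cap P\subset N_{\beta_n}\cap P$ is finite and, for $m<n$, $Y_n\cap N_{\beta_m}$ is finite by \eqref{eq:absorb} and $\beta_m\le\beta_{n-1}$. We claim that $g_\beta^{<\beta_n}=^*g_{\beta_n}$ for all $n$. For $n=0$ both sides are empty. Let $n\ge1$. On $E_m$ the values of $g_\beta$ lie in $[\beta_{m-1},\beta_m)$, so
\[
g_\beta^{<\beta_n}=g_\beta^{<\beta_{n-1}}\cup g_{\beta_n}|_{E_n},\qquad g_{\beta_n}=g_{\beta_n}^{<\beta_{n-1}}\cup g_{\beta_n}|_{Y_n}.
\]
The first parts satisfy $g_\beta^{<\beta_{n-1}}=^*g_{\beta_{n-1}}=^*g_{\beta_n}^{<\beta_{n-1}}$, by induction and (c), and the second parts differ by a finite set. This proves the claim.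

Given $\alpha<\beta$, take $n$ with $\alpha<\beta_n$. Then $g_\beta^{<\alpha}=(g_\beta^{<\beta_n})^{<\alpha}=^*g_{\beta_n}^{<\alpha}=^*g_\alpha$, which is (c). By the claim, $g_\beta^{-1}(\alpha)$ differs from the infinite set $g_{\beta_n}^{-1}(\alpha)$ by a finite set, which is (b).
\end{proof}

For $v\in\ell_\infty^c(\omega_1)$ and $\beta<\omega_1$ with $\operatorname{supp}v\subset\beta$, define $v^\beta\in\ell_\infty$ by
\[
v^\beta(k)=v(g_\beta(k))\ \text{ for }k\in N_\beta,\qquad v^\beta(k)=0\ \text{ for }k\notin N_\beta.
\]

\begin{lemma}\label{lem:Phi}
The element $\Phi(v)=q(v^\beta)$ does not depend on $\beta$, and $\Phi:\ell_\infty^c(\omega_1)\to\ell_\infty/c_0$ is a linear isometric embedding. In particular $\Phi(e_\alpha)\neq0$ for all $\alpha$.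
\end{lemma}

\begin{proof}
Let $\operatorname{supp}v\subset\beta<\gamma$, and let $k$ lie outside the finite set of first coordinates of $g_\beta\,\triangle\,g_\gamma^{<\beta}$. If $k\in N_\beta$, then $k\in N_\gamma$ and $g_\gamma(k)=g_\beta(k)$, so $v^\gamma(k)=v^\beta(k)$. If $k\notin N_\beta$, then $k\notin N_\gamma$ or $g_\gamma(k)\ge\beta$, and in both cases $v^\gamma(k)=0=v^\beta(k)$. So $v^\beta-v^\gamma$ has finite support and $q(v^\beta)=q(v^\gamma)$.

For fixed $\beta$ the map $v\mapsto v^\beta$ is linear on the functions supported in $\beta$, and any two functions in $\ell_\infty^c(\omega_1)$ are supported in a common $\beta$; so $\Phi$ is linear. Finally $|v^\beta|\le\|v\|$, and by (b) each value $v(\alpha)$, $\alpha<\beta$, is taken by $v^\beta$ infinitely often. Hence $\|\Phi(v)\|=\limsup_k|v^\beta(k)|=\|v\|$.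
\end{proof}

The model case is contained in this one: $\Phi(e_\alpha)=q(\mathbf 1_{A_\alpha})$ with $A_\alpha=g_{\alpha+1}^{-1}(\alpha)$, and these sets are almost disjoint because for $\alpha<\beta$ the set $A_\alpha$ differs from the fiber $g_\beta^{-1}(\alpha)$ by a finite set.

\section{A criterion for nontrivial twisted sums}\label{sec:criterion}

We now combine $\Phi$ with Lemma~\ref{lem:countable}. Since $\ell_\infty^c(\omega_1)$ is closed under multiplication by bounded functions $h$, we can insert such a weight before applying $\Phi$, and obtain many operators rather than one. This is not possible after passing to $\ell_\infty/c_0$.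

\begin{proposition}\label{prop:criterion}
Let $X$ be a Banach space, $V:X\to\ell_\infty^c(\omega_1)$ an operator, and $(f_\alpha)_{\alpha<\omega_1}$ a family in $X$ satisfying \eqref{eq:disjoint} and $Vf_\alpha=e_\alpha$ for all $\alpha$. For $h\in\ell_\infty(\omega_1)$ put $T_hx=\Phi(h\cdot Vx)$. Then $T_h:X\to\ell_\infty/c_0$ is an operator depending linearly on $h$, and
\[
T_h\text{ lifts}\iff h\in\ell_\infty^c(\omega_1).
\]
Consequently $Z_{T_{\mathbf 1}}$ is a nontrivial twisted sum, $\ell_\infty(\omega_1)/\ell_\infty^c(\omega_1)$ embeds linearly into $\operatorname{Ext}(X,c_0)$, $\dim\operatorname{Ext}(X,c_0)\ge2^{\omega_1}$, and there are at least $2^{\omega_1}$ pairwise inequivalent twisted sums of $c_0$ and $X$.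
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:Phi}, $T_hx$ is linear in $x$ and in $h$, and $\|T_h\|\le\|h\|\,\|V\|$.

If $\operatorname{supp}h\subset\beta<\omega_1$, then one $\beta$ serves all $x$ at once: $\Lambda x=(h\cdot Vx)^\beta$ is linear, $\|\Lambda\|\le\|h\|\,\|V\|$, and $q\Lambda=T_h$. Conversely, let $T_h=q\Lambda$. By Lemma~\ref{lem:countable}, $h(\alpha)\Phi(e_\alpha)=T_hf_\alpha=q\Lambda f_\alpha=0$ for all but countably many $\alpha$, and $\Phi(e_\alpha)\ne0$; so $h$ has countable support.

Since $\mathbf 1\notin\ell_\infty^c(\omega_1)$, Lemma~\ref{lem:pullback}(b) gives nontriviality. The linear map sending $h$ to the class of $T_h$ in $\operatorname{Ext}(X,c_0)$ has kernel $\ell_\infty^c(\omega_1)$, which gives the embedding.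

For the dimension we need $2^{\omega_1}$ functions that are linearly independent modulo $\ell_\infty^c(\omega_1)$. They can be obtained from an independent family given by the Fichtenholz--Kantorovich--Hausdorff theorem; a direct construction is as short. Let $\Sigma$ be the set of pairs $(s,t)$ with $t\subset s\subset\omega_1$ finite. It has size $\omega_1$, so we may work on $\Sigma$ in place of $\omega_1$. For $G\subset\omega_1$ let $\Sigma_G=\{(s,t)\in\Sigma:G\cap s=t\}$. Let $G_1,\dots,G_m$ be distinct, fix $j$, and let $s_0$ be a finite set meeting $G_j\,\triangle\,G_i$ for every $i\ne j$. For each of the uncountably many finite $s\supset s_0$ the pair $(s,G_j\cap s)$ lies in $\Sigma_{G_j}\setminus\bigcup_{i\neq j}\Sigma_{G_i}$. On this uncountable set $\sum_ic_i\mathbf 1_{\Sigma_{G_i}}$ equals $c_j$, so if the sum has countable support, then $c_j=0$. Thus the functions $h_G=\mathbf 1_{\Sigma_G}$, $G\subset\omega_1$, are independent modulo $\ell_\infty^c(\omega_1)$. For $G\neq G'$ the operator $T_{h_G}-T_{h_{G'}}=T_{h_G-h_{G'}}$ does not lift, so by Lemma~\ref{lem:pullback}(c) the corresponding twisted sums are inequivalent.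
\end{proof}

The source of the twisting is plain from the proof: each single vector $h\cdot Vx$ is handled by some $g_\beta$, but no $g_\beta$ handles all of them unless $h$ has countable support.

\section{Condensation points and the proof of Theorem~\ref{thm:main}}\label{sec:main}

It remains to find $V$ and $(f_\alpha)$ for $X=C(K)$. The values of $f$ on an uncountable set $D\subset K$ are governed, up to countably many points, by the behavior of $f$ near the places where $D$ is concentrated. Let $F(D)$ be the set of \emph{condensation points} of $D$: those $y\in K$ all of whose neighborhoods contain uncountably many points of $D$. For the sets $D=\{x_\alpha:\alpha<\omega_1\}$ of Section~\ref{sec:model}, in $A(\omega_1)$ and in $[0,\omega_1]$, we have $F(D)=\{p\}$.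

\begin{lemma}\label{lem:condense}
Let $D\subset K$ be uncountable.
\begin{enumerate}
\item[(a)] $F(D)$ is a nonempty closed subset of $\overline D$.
\item[(b)] If $g\in C(\overline D)$ vanishes on $F(D)$, then $\{x\in D:g(x)\ne0\}$ is countable.
\item[(c)] If $W'$ is an open set meeting $F(D)$, then there is an uncountable $D_0\subset D$ with $F(D_0)\subset F(D)\cap W'$.
\end{enumerate}
\end{lemma}

\begin{proof}
The complement of $F(D)$ is the union of the open sets that meet $D$ in a countable set. So $F(D)$ is closed and contained in $\overline D$, and a compact set $H$ disjoint from $F(D)$ is covered by finitely many such open sets, whence $H\cap D$ is countable. As $K\cap D$ is uncountable, $F(D)\ne\emptyset$. For (b), apply this to the compact sets $H_m=\{y\in\overline D:|g(y)|\ge1/m\}$, $m\ge1$. For (c), take $p\in F(D)\cap W'$ and, by regularity of $K$, an open $W$ with $p\in W\subset\overline W\subset W'$. Then $D_0=D\cap W$ is uncountable because $p\in F(D)$, and $F(D_0)\subset F(D)\cap\overline{D_0}\subset F(D)\cap W'$.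
\end{proof}

\begin{lemma}\label{lem:scattered}
Let $K$ be scattered. Every nonempty subset of $K$ has a relatively isolated point. If $K$ is nonseparable, then it has uncountably many isolated points.
\end{lemma}

\begin{proof}
Let $A\subset K$ have no relatively isolated point. If $A\subset K^{(\alpha)}$, then no point of $A$ is isolated in $K^{(\alpha)}$, so $A\subset K^{(\alpha+1)}$; by induction $A\subset K^{(\alpha)}$ for all $\alpha$, and $A=\emptyset$. A relatively isolated point of an open set is isolated in $K$, so the isolated points are dense, and a dense subset of a nonseparable space is uncountable.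
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:scattered} there is a set $D'$ of isolated points of size $\omega_1$, and the nonempty set $F(D')$ has a relatively isolated point $p$, say $F(D')\cap W'=\{p\}$ with $W'$ open. By Lemma~\ref{lem:condense}(c) and (a) there is an uncountable $D\subset D'$ with $F(D)=\{p\}$. Enumerate $D$ injectively as $\{x_\alpha:\alpha<\omega_1\}$. No $x_\alpha$ equals $p$, since the neighborhood $\{x_\alpha\}$ shows that $x_\alpha\notin F(D)$.

Define $V$ by \eqref{eq:V}. By Lemma~\ref{lem:condense}(b) applied to $(f-f(p))|_{\overline D}$, the function $Vf$ has countable support, so $V:C(K)\to\ell_\infty^c(\omega_1)$ is an operator with $\|V\|\le2$. The functions $f_\alpha=\mathbf 1_{\{x_\alpha\}}$ are continuous, satisfy \eqref{eq:disjoint}, and vanish at $p$, so $Vf_\alpha=e_\alpha$. By Proposition~\ref{prop:criterion}, $Z_{T_{\mathbf 1}}$ is a nontrivial twisted sum of $c_0$ and $C(K)$.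
\end{proof}

Scatteredness was used twice. Together with nonseparability it gave uncountably many isolated points, hence the family $(f_\alpha)$; and it gave an isolated point of $F(D')$, hence the operator $V$. Section~\ref{sec:general} weakens both uses.

\section{The middle space as a $C(L)$}\label{sec:CL}

\begin{theorem}\label{thm:CL}
Let $K$ be a nonseparable scattered compact Hausdorff space. There is a compact Hausdorff space $L\supset K$ such that $L\setminus K$ is countable and discrete and there is no bounded linear extension operator $C(K)\to C(L)$.
\end{theorem}

To recognize $Z_T$ as a space $C(L)$ we want it to be an algebra, so $T$ should be a unital homomorphism. The operator $\Phi V$ kills the constants, and the remedy is to add back the value $f(p)$ that was subtracted. We use three standard facts. First, $\ell_\infty=C(\beta\omega)$, where $\beta\omega$ is the \v{C}ech--Stone compactification; each $\mathbf 1_{\{k\}}$ extends to the indicator of the isolated point $k$, so elements of $c_0$ vanish on $\beta\omega\setminus\omega$. Second, by the Stone--Weierstrass theorem a closed subalgebra of $C(L)$ that contains the constants and separates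 points equals $C(L)$. Third, a unital multiplicative linear functional $\varphi$ on $C(K)$ is evaluation at a point: if $\ker\varphi$ had no common zero, compactness would give an invertible sum of squares $\sum f_i^2\in\ker\varphi$; and if $y$ is a common zero, then $f-\varphi(f)\mathbf 1\in\ker\varphi$ gives $\varphi(f)=f(y)$.

\begin{proof}
Let $p$, $x_\alpha$ and $V$ be as in the proof of Theorem~\ref{thm:main}, and put
\[
Tf=f(p)\,q(\mathbf 1)+\Phi(Vf).
\]
The difference $T-T_{\mathbf 1}$ is lifted by $f\mapsto f(p)\mathbf 1$, and $T_{\mathbf 1}$ does not lift; so $T$ does not lift, and $S:Z_T\to C(K)$ has no right inverse.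

\emph{$Z_T$ is an algebra.} If $\operatorname{supp}Vf\subset\beta$, then $Tf=q(u_f)$, where $u_f=f(p)\mathbf 1+(Vf)^\beta$ is given by $u_f(k)=f(x_{g_\beta(k)})$ for $k\in N_\beta$ and $u_f(k)=f(p)$ otherwise. Each coordinate is a point evaluation of $f$. Taking one $\beta$ for $f$, $f'$ and $ff'$, we get $u_{ff'}=u_fu_{f'}$. Since $c_0$ is an ideal of $\ell_\infty$, the map $q$ is an algebra homomorphism, so $T(ff')=Tf\cdot Tf'$; also $T\mathbf 1=q(\mathbf 1)$. Hence $Z=Z_T$ is a closed unital subalgebra of $C(K)\oplus_\infty\ell_\infty=C(\Omega)$, where $\Omega=K\sqcup\beta\omega$.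

\emph{The space $L$.} Let $\pi:\Omega\to\mathbb R^Z$, $\pi(t)=(z(t))_{z\in Z}$, and $L=\pi[\Omega]$, a compact Hausdorff space. Each $z\in Z$ factors as $z=\hat z\circ\pi$, where $\hat z\in C(L)$ is the $z$-th coordinate. The map $z\mapsto\hat z$ is an isometric unital homomorphism whose range separates the points of $L$, so it is onto $C(L)$.

Since $S$ is onto and $C(K)$ separates the points of $K$, the map $\pi|_K$ is injective, hence a homeomorphic embedding; we identify $K$ with $\pi[K]$. For $k\in\omega$ the element $z=(0,\mathbf 1_{\{k\}})$ of $Z$ is the indicator of $\{k\}$ in $\Omega$, so $\hat z$ is the indicator of $\{\pi(k)\}$; thus $\pi(k)$ is isolated in $L$ and $\pi(k)\notin K$. Let $t\in\beta\omega\setminus\omega$. If $(f,u),(f,u')\in Z$, then $u-u'\in c_0$ and $u(t)=u'(t)$. So $\varphi(f)=u(t)$ is well defined on $C(K)$; it is linear, multiplicative and unital because $Z$ is a unital algebra. Hence $u(t)=f(y)$ for some $y\in K$ and all $(f,u)\in Z$, which says that $\pi(t)=\pi(y)$. Therefore $L\setminus K=\pi[\omega]$ is countable and consists of isolated points.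

Finally $\hat z|_K=f=Sz$ for $z=(f,u)$. Under $Z\cong C(L)$ the map $S$ is the restriction map, and an extension operator would be a right inverse of $S$.
\end{proof}

\section{Beyond scattered spaces}\label{sec:general}

The functions $f_\alpha$ need disjoint supports, not isolated points. And $f(p)$ in \eqref{eq:V} is the value at $x_\alpha$ of the constant extension of $f|_{\{p\}}$; when $F(D)$ has more points, any linear extension of $f|_{F(D)}$ to $\overline D$ plays the same role.

\begin{theorem}\label{thm:general}
Let $K$ be a compact Hausdorff space and let $(x_\alpha)_{\alpha<\omega_1}$ be points of $K$ having pairwise disjoint open neighborhoods $U_\alpha$. Put $D=\{x_\alpha:\alpha<\omega_1\}$ and $F=F(D)$. Suppose that there is a bounded linear extension operator $E:C(F)\to C(\overline D)$. Then there are operators $T_h:C(K)\to\ell_\infty/c_0$, depending linearly on $h\in\ell_\infty(\omega_1)$, such that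
\[
T_h\text{ lifts to an operator into }\ell_\infty\iff h\in\ell_\infty^c(\omega_1).
\]
Hence $\ell_\infty(\omega_1)/\ell_\infty^c(\omega_1)$ embeds linearly into $\operatorname{Ext}(C(K),c_0)$, $\dim\operatorname{Ext}(C(K),c_0)\ge2^{\omega_1}$, and there are at least $2^{\omega_1}$ pairwise inequivalent twisted sums of $c_0$ and $C(K)$.
\end{theorem}

\begin{proof}
For $f\in C(K)$ the function $f|_{\overline D}-E(f|_F)$ vanishes on $F$. By Lemma~\ref{lem:condense}(b),
\[
(Vf)(\alpha)=f(x_\alpha)-E(f|_F)(x_\alpha)
\]
defines an operator $V:C(K)\to\ell_\infty^c(\omega_1)$, with $\|V\|\le1+\|E\|$. By Urysohn's lemma pick $f_\alpha\in C(K)$ with $0\le f_\alpha\le1$, $f_\alpha(x_\alpha)=1$ and $f_\alpha=0$ off $U_\alpha$. The $U_\alpha$ are disjoint, so \eqref{eq:disjoint} holds, and $U_\alpha\cap D=\{x_\alpha\}$, so $U_\alpha\cap F=\emptyset$. Thus $f_\alpha|_F=0$, $E(f_\alpha|_F)=0$ by linearity, and $(Vf_\alpha)(\gamma)=f_\alpha(x_\gamma)$; that is, $Vf_\alpha=e_\alpha$. Apply Proposition~\ref{prop:criterion}.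
\end{proof}

Extension operators exist from metrizable sets, and by Lemma~\ref{lem:condense}(c) a metrizable piece of $F$ suffices. Recall Dugundji's theorem \cite{Dugundji}: for a nonempty closed subset $A$ of a compact metrizable space $M$ there is a bounded linear extension operator $C(A)\to C(M)$. A space is \emph{ccc} if every family of pairwise disjoint nonempty open sets is countable.

\begin{corollary}\label{cor:metrizable}
Let $K$, $D=\{x_\alpha:\alpha<\omega_1\}$ and $F$ be as in Theorem~\ref{thm:general}, without assuming that $E$ exists. If $F$ has a nonempty relatively open metrizable subset, then the conclusion of Theorem~\ref{thm:general} holds for $K$. In particular it holds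
\begin{enumerate}
\item[(1)] for every nonseparable scattered compact $K$;
\item[(2)] for every compact $K$ failing ccc in which each nonempty closed subset contains a nonempty relatively open metrizable subset.
\end{enumerate}
\end{corollary}

\begin{proof}
Let $W'$ be open with $F\cap W'$ nonempty and metrizable. Lemma~\ref{lem:condense} gives an uncountable $D_0\subset D$ such that $F_0=F(D_0)$ is a nonempty closed set contained in $F\cap W'$, hence compact and metrizable. The points of $D_0$ keep their disjoint neighborhoods and can be enumerated in type $\omega_1$.

The space $\overline{D_0}$ need not be metrizable, so we pass through the Hilbert cube $M=[0,1]^\omega$. Let $\psi:F_0\to M$ be a homeomorphic embedding, which exists for every compact metrizable space. Extending each coordinate by Tietze's theorem gives a continuous $\varphi:\overline{D_0}\to M$ with $\varphi|_{F_0}=\psi$. Let $E_0:C(\psi[F_0])\to C(M)$ be Dugundji's operator and put $Eg=E_0(g\circ\psi^{-1})\circ\varphi$. Then $E$ is linear, $\|E\|\le\|E_0\|$, and $(Eg)(y)=g(\psi^{-1}(\psi(y)))=g(y)$ for $y\in F_0$. Theorem~\ref{thm:general} applies to $D_0$.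

For (1), let $D$ consist of $\omega_1$ isolated points, with $U_\alpha=\{x_\alpha\}$; by Lemma~\ref{lem:scattered} such points exist and $F$ has a relatively isolated point, which is a relatively open metrizable set. For (2), choose one point from each of $\omega_1$ pairwise disjoint nonempty open sets; the hypothesis applies to the nonempty closed set $F$.
\end{proof}

\begin{example}
The space $K=[0,\omega_1]\times[0,1]$ has no isolated points, so it is not scattered, and the open sets $\{\alpha+1\}\times[0,1]$ show that it fails ccc. A nonempty closed set either meets one of the open metrizable sets $[0,\gamma]\times[0,1]$, $\gamma<\omega_1$, or lies in $\{\omega_1\}\times[0,1]$. So case (2) applies.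
\end{example}

\section{Nonseparable versus nonmetrizable}\label{sec:sharp}

Since metrizable $K$ admit only trivial twisted sums, one may ask whether ``nonseparable'' in Theorem~\ref{thm:main} can be weakened to ``nonmetrizable''. In ZFC it cannot. By Marciszewski and Plebanek \cite{MP}, under MA and $\neg$CH every twisted sum of $c_0$ and $C(K)$ is trivial when $K$ is separable, scattered of height $3$, and of weight $\omega_1$. The space $K=L_{\mathcal A}$ of Section~\ref{sec:model} has these properties. The closure of $\omega$ contains every $x_\alpha$, hence also $p$, so $K$ is separable. Its derivatives are $K^{(1)}=A(\omega_1)$, $K^{(2)}=\{p\}$ and $K^{(3)}=\emptyset$. The singletons $\{k\}$, the sets $\{x_\alpha\}\cup(A_\alpha\setminus s)$ and the complements of finite unions of these form a base of size $\omega_1$, while the uncountable discrete subspace $\{x_\alpha:\alpha<\omega_1\}$ rules out a countable base. So the weight is $\omega_1$, and $K$, being compact and not second countable, is not metrizable.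

It is instructive to see where our argument stops for this $K$. Formula \eqref{eq:V} still defines an operator $V$ into $\ell_\infty^c(\omega_1)$, and $V\mathbf 1_{\{x_\alpha\}\cup A_\alpha}=e_\alpha$. But no uncountable family of nonzero functions satisfies \eqref{eq:disjoint}: the operator $f\mapsto f|_\omega$ into $\ell_\infty$ is injective, and Lemma~\ref{lem:countable} would be violated. The same holds for every separable $K$, by restriction to a countable dense set. In Theorem~\ref{thm:main}, nonseparability is the hypothesis that makes the obstruction of Lemma~\ref{lem:countable} available.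

\begin{thebibliography}{9}

\bibitem{Dugundji}
J.~Dugundji, \emph{Pacific J. Math.} 1 (1951).

\bibitem{MP}
Marciszewski and Plebanek, \emph{Extension operators and twisted sums of $c_0$ and $C(K)$ spaces}, 2018.

\bibitem{slides}
\emph{Twisted sums of $c_0$ and $C(K)$}, \texttt{http://professor.ufabc.edu.br/\textasciitilde claudia.correa/Pesquisa/Slides.pdf}.

\end{thebibliography}
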